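
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Groups with lagrangian factor groups\\ and unbounded $p$-rank}

\begin{abstract}
A finite group is lagrangian if it has a subgroup of every order dividing the
order of the group, and it has lagrangian factor groups if all its quotients are
lagrangian. It was asked whether groups with lagrangian factor groups are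
$p$-supersoluble for every prime $p\neq 2,3$. We show that the answer is negative
for every prime $p\ge 5$: there are soluble groups with lagrangian factor groups
that have chief factors of order $p^r$ with $r$ arbitrarily large. Moreover, for
every finite set of primes $p\ge5$ and every bound, a single group with lagrangian
factor groups has $p$-rank above the bound for all these primes simultaneously.
\end{abstract}

\section{The question and the answer}

All groups are finite. A group $G$ is \emph{lagrangian} if it satisfies the
converse of Lagrange's theorem: for every positive divisor $d$ of $|G|$ there is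
a subgroup of $G$ of order $d$. This property does not pass to quotients. The
group $A_4\times C_2$ is lagrangian: its Sylow $2$-subgroup provides the orders
$1,2,4,8$, and $C_3$, $C_3\times C_2$, $A_4$ and the whole group provide
$3,6,12,24$. But its quotient $A_4$ has no subgroup of order $6$. So one is led
to a stronger condition: $G$ \emph{has lagrangian factor groups} if $G/N$ is
lagrangian for every normal subgroup $N$ of $G$, including $N=1$.

For a prime $p$, a group is \emph{$p$-supersoluble} if each of its chief factors
of order divisible by $p$ has order $p$. A group is supersoluble if it is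
$p$-supersoluble for all $p$. It is well known that supersoluble groups are
lagrangian; so are their quotients, which are again supersoluble. To measure the
distance from $p$-supersolubility, let the \emph{$p$-rank} of $G$ be the largest
integer $r$ such that $G$ has a chief factor of order $p^r$ (and $0$ if there is
no such chief factor).

Groups with lagrangian factor groups need not be supersoluble. An example is
$S_4$, which has the quotients $S_4,S_3,C_2,1$ and $2$-rank $2$. In fact it is
known that there is no upper bound for the $p$-rank of a group with lagrangian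
factor groups when $p=2$ or $p=3$. A conjecture in \cite{LFG}, phrased as a
question, concerns the remaining primes: \emph{are the groups with lagrangian
factor groups $p$-supersoluble for every prime $p$ different from $2$ and $3$?}

The simplest candidates for a counterexample fail. Let $p\ge5$ and let $H$ act
faithfully and irreducibly on $V=\mathbb F_p^2$. Then $V{:}H$ is not lagrangian.
For suppose it is. Then it has Hall $q'$-subgroups for all primes $q$ and is
soluble by Hall's theorem. If $p\nmid|H|$, a subgroup of order $p|H|$ contains a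
conjugate of $H$ and meets $V$ in an invariant subgroup of order $p$, contrary to
irreducibility. If $p$ divides $|H|$, then $O_p(H)=1$, because a normal
$p$-subgroup acts trivially on an irreducible $\mathbb F_p$-module; so $H$
contains two distinct Sylow $p$-subgroups, and these have order $p$ and are Sylow
subgroups of $\mathrm{GL}(2,p)$. They fix distinct lines, so in a suitable basis
they are the upper and the lower unitriangular group, and they generate
$\mathrm{SL}(2,p)$, which is insoluble for $p\ge5$. The primes $2$ and $3$ are
precisely those for which $\mathrm{GL}(2,p)$ is soluble.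

Nevertheless, the answer is negative for every prime $p\ge5$.

\begin{theorem}\label{thm:A}
Let $p\ge 5$ be a prime and $n\ge 1$. There is a finite soluble group $G$ with
lagrangian factor groups having a chief factor of order $p^r$ with $r\ge n$. In
particular, if $n\ge2$, then $G$ is not $p$-supersoluble.
\end{theorem}

\begin{theorem}\label{thm:B}
For every finite set $\pi$ of primes $\ge 5$ and every $n\ge1$ there is a finite
group with lagrangian factor groups whose $p$-rank is at least $n$ for all
$p\in\pi$ simultaneously.
\end{theorem}

Together with the facts quoted for $p=2$ and $p=3$, this shows that no prime $p$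
admits an upper bound for the $p$-rank of groups with lagrangian factor groups.

\subsection*{The idea: who pays the remainder?}

Let $G=V{:}H$ be soluble, with $V$ an irreducible $\mathbb F_pH$-module, and let
$K$ be a Hall $p'$-subgroup of $H$. The critical subgroups are those of order
$p^\gamma|K|$. Let $S$ be one. After conjugation, $K\le S$. Put $U=S\cap V$ and
let $p^a$ be the $p$-part of $|SV/V|$. Then $U$ is a $K$-invariant subspace and
\[
\gamma=\dim U+a .
\]
Conversely, if $L\le H$ has order $p^a|K|$ and $U\le V$ is an $L$-invariant
subspace of dimension $\gamma-a$, then $U{:}L$ has order $p^\gamma|K|$. If the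
dimensions of all $K$-invariant subspaces are divisible by some $e$, then
$a\equiv\gamma$ modulo $e$: the remainder of $\gamma$ modulo $e$ must be paid by
$p$-elements of the complement $H$.

The smallest case is $p=2$, $V=\mathbb F_2^2$. In $A_4=V{:}C_3$ we have $K=C_3$,
irreducible on $V$, so $e=2$. There are no $2$-elements in the complement; the
remainder $1$ cannot be paid, and there is no subgroup of order $6$. In
$S_4=V{:}S_3$ we still have $K=C_3$ and $e=2$, but now an involution of $S_3$
pays: the orders $2^\gamma\cdot3$ are realized by $C_3$, $S_3$, $V{:}C_3$ and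
$S_4$ for $\gamma=0,1,2,3$.

For $p\ge5$ we imitate $S_4$ with three floors.
\begin{itemize}
\item \emph{Prime $p$.} The top floor is an $\mathbb F_p$-module $V$. The
complement is $H=K{:}P$ with $K$ a normal Hall $p'$-subgroup and $P$ a $p$-group,
so that $KA$ is a group for every $A\le P$. We arrange that $V$ splits into
$K$-invariant blocks whose dimension $e$ stays fixed while $P$ becomes as large
as we like; then subgroups $A\le P$ pay the remainders modulo $e$. Since
$O_p(H)=1$ when $V$ is faithful, $P$ must act faithfully on $K$; we let it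
act on an elementary abelian $2$-group $W$.
\item \emph{Prime $2$.} The group $W{:}P$ itself is of no use: it has no
$2$-elements outside $W$, so it fails as $A_4$ does. We therefore let a further
group $D$ act on $W$, commuting with $P$, and put $K=W{:}D$. Involutions of $D$
pay the remainders at the prime $2$.
\item \emph{Prime $3$.} The group $D$ is a power of
$B=\mathbb F_3^2{:}\mathrm{GL}(2,3)$. Here a Sylow $2$-subgroup of
$\mathrm{GL}(2,3)$ is irreducible on $\mathbb F_3^2$, and the remainder $1$ is
paid by an element of order $3$ of $\mathrm{GL}(2,3)$.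
\end{itemize}
Two further points have to be watched. First, the elements that pay must
normalize the subspace $U$. So the payers should have many fixed points and
short orbits on the blocks; this is handled by the notion of a complete multiset
in Section~\ref{sec:prelim} and dictates the choice of $B$ and $P$. Second, no
quotient may keep a floor and lose its payers. This is why, on the middle floor,
each irreducible piece of $W$ will be faithful for the whole of $D$.

Section~\ref{sec:bottom} treats $D$, Section~\ref{sec:middle} the groups
$H=H_t$, and Section~\ref{sec:top} the groups $V{:}H_t$ and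
Theorem~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:several}.

\subsection*{Conventions}
We write $V{:}H$ for a semidirect product with normal subgroup $V$. Groups act
from the left, and on the dual of a module by $(g\varphi)(v)=\varphi(g^{-1}v)$.

\section{Direct products and complete multisets}\label{sec:prelim}

\begin{lemma}\label{lem:products}
\begin{enumerate}
\item[(a)] A direct product of lagrangian groups is lagrangian.
\item[(b)] Let $G=G_1\times\dots\times G_k$ and $N\trianglelefteq G$. Put
$N_l=N\cap G_l$ and $\bar G_l=G_l/N_l$. Then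
$G/N\cong(\bar G_1\times\dots\times\bar G_k)/\bar N$ for a subgroup
$\bar N\le Z(\bar G_1)\times\dots\times Z(\bar G_k)$ with
$\bar N\cap\bar G_l=1$ for all $l$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A$, $B$ be lagrangian, let $d$ divide $|A||B|$ and put
$d_1=\gcd(d,|A|)$. Then $d/d_1$ is coprime to $|A|/d_1$ and divides
$(|A|/d_1)|B|$, hence divides $|B|$. Take the product of a subgroup of $A$ of
order $d_1$ and a subgroup of $B$ of order $d/d_1$.

(b) We have $\prod_jN_j\le N$. Let $\bar N$ be the image of $N$ in
$\prod_j\bar G_j=G/\prod_jN_j$, so that $G/N\cong(\prod_j\bar G_j)/\bar N$. Since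
$[N,G_l]\le N\cap G_l=N_l$, the group $\bar N$ centralizes every $\bar G_l$, so
it is central. If $x\in N$ maps into $\bar G_l$, write $x=gy$ with $g\in G_l$ and
$y\in\prod_jN_j\le N$. Then $g\in N\cap G_l=N_l$, so the image of $x$ is trivial.
\end{proof}

Multisets are written with exponents for multiplicities, so $\{1^x,d^y\}$
consists of $x$ ones and $y$ copies of $d$.

\begin{definition}
A finite multiset $S$ of positive integers with sum $\sigma$ is \emph{complete}
if every integer $c$ with $0\le c\le\sigma$ is the sum of a sub-multiset of $S$.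
For multisets $S,T$ let $S\cdot T$ be the multiset of all products $st$ with
$s\in S$, $t\in T$.
\end{definition}

If a group acts on a finite set $\Omega$ and the multiset of its orbit sizes is
complete, then there is an invariant subset of every size $c$ with
$0\le c\le|\Omega|$. If $\Gamma_1\times\Gamma_2$ acts coordinatewise on
$\Omega_1\times\Omega_2$, then its orbits are the products of orbits, so its
orbit sizes form the product of the two multisets. Hence we want to know when
products preserve completeness.

\begin{lemma}\label{lem:complete}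
Let $S$ be complete with sum $\sigma$, let $T=\{1^x,d^y\}$, and suppose that
$x\sigma\ge d-1$. Then $S\cdot T$ is complete.
\end{lemma}

\begin{proof}
The multiset $S\cdot T$ consists of $x$ copies of $S$ and $y$ copies of
$d\cdot S$. As $S$ is complete, sub-multisets have all sums $u+dv$ with
$0\le u\le x\sigma$ and $0\le v\le y\sigma$. Let $0\le c\le(x+dy)\sigma$ and put
$v=\min(y\sigma,\lfloor c/d\rfloor)$, $u=c-dv\ge0$. If $v=\lfloor c/d\rfloor$,
then $u\le d-1\le x\sigma$. Otherwise $v=y\sigma$ and $u=c-dy\sigma\le x\sigma$.
\end{proof}

The condition cannot be dropped: $\{1\}\cdot\{1,3\}=\{1,3\}$ omits the sum $2$.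

\section{The bottom floor: powers of $\mathbb F_3^2{:}\mathrm{GL}(2,3)$}
\label{sec:bottom}

Let $T=\mathbb F_3^2$ and $B=T{:}\mathrm{GL}(2,3)$, a group of order
$9\cdot48=2^4\cdot3^3$.

\subsection{Quotients}

\begin{lemma}\label{lem:B}
Up to isomorphism, the quotients of $B$ are
\[
B,\quad \mathrm{GL}(2,3),\quad S_4,\quad S_3,\quad C_2,\quad 1 .
\]
They are all lagrangian. The centers of $\mathrm{GL}(2,3)$ and $C_2$ have order
$2$, and the other four groups have trivial center.
\end{lemma}

\begin{proof}
The group $\mathrm{GL}(2,3)$ is faithful on $T$ and transitive on the nonzero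
vectors, so $T$ is a minimal normal subgroup of $B$ with $C_B(T)=T$. If
$1\neq N\trianglelefteq B$ and $N\cap T=1$, then $[N,T]=1$ and
$N\le C_B(T)=T$, a contradiction. So every nontrivial normal subgroup contains
$T$, and the proper quotients of $B$ are the quotients of $\mathrm{GL}(2,3)$.

Put $Z=Z(\mathrm{GL}(2,3))=\{\pm1\}$. Acting on the four lines of $T$,
$\mathrm{GL}(2,3)/Z$ is isomorphic to $S_4$, and $\mathrm{SL}(2,3)/Z$ to $A_4$.
Let $R$ be the preimage of the normal four-group $V_4\le A_4$; it has order $8$
and lies in $\mathrm{SL}(2,3)$. An involution of $\mathrm{GL}(2,3)$ is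
diagonalizable with eigenvalues $\pm1$, so $-1$ is the only involution with
determinant $1$. Thus $R$ has a unique involution and is not cyclic, whence
$R\cong Q_8$ and $\Phi(R)=Z$.

Let $N\trianglelefteq\mathrm{GL}(2,3)$. If $N\le Z$, the quotient is
$\mathrm{GL}(2,3)$ or $S_4$. Otherwise the image of $N$ in $S_4$ is a nontrivial
normal subgroup, so it contains $V_4$, and $NZ\ge R$. By Dedekind's law
$R=(N\cap R)Z$, and since $Z=\Phi(R)$ we get $R\le N$. So the quotient is a
quotient of $\mathrm{GL}(2,3)/R\cong S_4/V_4\cong S_3$. This proves the list. The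
centers are clear except perhaps for $Z(B)$, which lies in $C_B(T)=T$ and so is
trivial, as $\mathrm{GL}(2,3)$ fixes no nonzero vector.

The groups $S_4,S_3,C_2,1$ are lagrangian; for $S_4$, the orders
$1,2,4,8$ occur in a Sylow $2$-subgroup, and $3,6,12,24$ are the orders of
$C_3,S_3,A_4,S_4$. For $\mathrm{GL}(2,3)$, a Sylow
$2$-subgroup provides $1,2,4,8,16$; the group of upper unitriangular matrices,
extended by subgroups of the group of diagonal matrices, provides $3,6,12$; and
$\mathrm{SL}(2,3)$ and the whole group provide $24,48$. Finally, let $2^x3^y$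
divide $|B|$. If $y\le1$, this order occurs in $\mathrm{GL}(2,3)$. If $y=2$,
take $T{:}J$ with a $2$-group $J\le\mathrm{GL}(2,3)$ of order $2^x$. If $y=3$,
take $T{:}J$ with $J\le\mathrm{GL}(2,3)$ of order $2^x\cdot3$.
\end{proof}

\begin{lemma}\label{lem:D}
For each $k\ge0$ the group $D=B^k$ has lagrangian factor groups, and the center
of every quotient of $D$ is a $2$-group.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:products}(b), a quotient of $D$ is a direct product of
quotients of $B$ modulo a central subgroup. By Lemma~\ref{lem:B} only the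
factors $\mathrm{GL}(2,3)$ and $C_2$ have nontrivial center. So the quotient is a
direct product of copies of $B$, $S_4$, $S_3$ and a group $R/\bar N$ with
\[
R=\mathrm{GL}(2,3)^a\times C_2^b,\qquad \bar N\le Z(R)\cong C_2^{a+b},\qquad
R/Z(R)\cong S_4^a .
\]
A central element of $R/\bar N$ has central, hence trivial, image in $S_4^a$. So
$Z(R/\bar N)=Z(R)/\bar N$ is a $2$-group. As $B$, $S_4$ and $S_3$ have trivial
center, the second assertion follows.

For the first one it suffices, by Lemmas~\ref{lem:B}
and~\ref{lem:products}(a), to show that $R/\bar N$ is lagrangian. Let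
$|Z(R)/\bar N|=2^w$, so that $|R/\bar N|=2^{w+3a}3^a$, and let $2^x3^y$ divide
this order. If $x\ge w$, take the preimage of a subgroup of order $2^{x-w}3^y$ of
the group $S_4^a$, which is lagrangian by Lemma~\ref{lem:products}(a). If $x<w$,
take the product of the image of a subgroup $C_3^y$ of $R$ with a subgroup of
order $2^x$ of the central group $Z(R)/\bar N$.
\end{proof}

\subsection{The module $Y$}

Let $T^*$ be the group of homomorphisms $T\to\mathbb F_4^\times$, written
additively; it is a $2$-dimensional $\mathbb F_3$-space. For
$g\in\mathrm{GL}(2,3)$ and $\chi\in T^*$ put $g\chi=\chi\circ g^{-1}$. This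
identifies $\mathrm{GL}(2,3)$ with the full linear group of $T^*$. Let
$\Lambda=T^*\setminus\{0\}$, a set of $8$ characters.

Let $Y_1$ be the augmentation submodule, of dimension $8$, of the permutation
module $\mathbb F_2[T]$ of the affine group $B$. For $\chi\in\Lambda$ put
\[
v_\chi=\sum_{x\in T}\chi(x)^{-1}[x]\in\mathbb F_4\otimes Y_1 ;
\]
this lies in $\mathbb F_4\otimes Y_1$ because $\sum_x\chi(x)^{-1}=0$. For
$t\in T$, $g\in\mathrm{GL}(2,3)$ and the Frobenius automorphism $\kappa$ of
$\mathbb F_4$, acting on coefficients, we compute
\begin{align*}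
t\,v_\chi&=\sum_x\chi(x)^{-1}[x+t]=\sum_x\chi(x-t)^{-1}[x]=\chi(t)v_\chi,\\
g\,v_\chi&=\sum_x\chi(x)^{-1}[gx]=\sum_x\chi(g^{-1}x)^{-1}[x]=v_{g\chi},\\
\kappa\,v_\chi&=\sum_x\chi(x)^{-2}[x]=\sum_x\bigl((-\chi)(x)\bigr)^{-1}[x]
=v_{-\chi}.
\end{align*}
As eigenvectors for distinct characters of $T$, the eight $v_\chi$ are linearly
independent, so they form a basis of $\mathbb F_4\otimes Y_1$.

Let $k\ge1$, $D=B^k$ and $F=T^k\trianglelefteq D$, and let $Y=Y_1^{\otimes k}$,
where the $l$-th factor $B$ of $D$ acts on the $l$-th tensor factor. This is an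
$\mathbb F_2D$-module of dimension $8^k$. For
$\chi=(\chi_1,\dots,\chi_k)\in X:=\Lambda^k$ put
$v_\chi=v_{\chi_1}\otimes\dots\otimes v_{\chi_k}$. The $v_\chi$ form a basis of
$\mathbb F_4\otimes Y$, they afford distinct characters of $F$, and
$\mathrm{GL}(2,3)^k$ permutes them as it permutes $X$, hence transitively.
Moreover $\kappa v_\chi=v_{-\chi}$, so
\begin{equation}\label{eq:Y}
Y=\Bigl\{\textstyle\sum_{\chi\in X}\lambda_\chi v_\chi\ :\
\lambda_\chi\in\mathbb F_4,\
\lambda_{-\chi}=\lambda_\chi^2\text{ for all }\chi\Bigr\},
\end{equation}
the fixed space of $\kappa$.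

\begin{lemma}\label{lem:Y}
The $\mathbb F_2D$-module $Y$ is faithful and absolutely irreducible.
\end{lemma}

\begin{proof}
Let $L$ be a field containing $\mathbb F_4$. A nonzero submodule of $L\otimes Y$
is the sum of its intersections with the eigenspaces of $F$. These eigenspaces
are the lines $Lv_\chi$, which are permuted transitively. So $L\otimes Y$ is
irreducible. Every field $L_0$ of characteristic $2$ lies in such an $L$, so
$L_0\otimes Y$ is irreducible too.

Let $N$ be the kernel of $D$ on $Y$, and let $t=(t_1,\dots,t_k)\in N\cap F$. Then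
$\prod_l\chi_l(t_l)=1$ for all $(\chi_l)\in\Lambda^k$. If some $t_l\ne0$, fix all
$\chi_j$ with $j\ne l$; then $\chi_l(t_l)$ would have to be constant for
$\chi_l\in\Lambda$, but some nonzero characters are trivial on $t_l$ and others
are not. So $N\cap F=1$, whence $[N,F]=1$ and $N\le C_D(F)=F$, and $N=1$.
\end{proof}

\subsection{Subgroups that pay at the prime $2$}

On the middle floor we shall need subgroups of $D$ of order $2^a3^\beta$, for all
$\beta\le 3k$ and all $a$ up to a certain bound, that leave invariant subspaces
of $Y$ of many different dimensions. Such subspaces come from invariant subsets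
of $X$, and orbit sizes multiply in $X=\Lambda^k$, so we want orbits of size $1$
on $\Lambda$. Therefore the involutions used for payment should fix a
nontrivial character. (For this reason we cannot use $S_3$ in place of $B$: it
interchanges the two nontrivial characters of $C_3$, and all orbits of
$S_3^a\times C_3^{k-a}$ on the $k$-tuples of such characters have size $2^a$.)

Let $\xi,\eta$ be a basis of $T^*$ and let $u,h\in\mathrm{GL}(2,3)$ act on $T^*$
by
\[
u:\ \xi\mapsto\xi,\ \eta\mapsto\eta+\xi,\qquad
h:\ \xi\mapsto\xi,\ \eta\mapsto-\eta .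
\]
Then $u^3=h^2=1$ and $huh^{-1}=u^{-1}$, so $\langle u,h\rangle\cong S_3$. The
orbits on $\Lambda$ are
\begin{align*}
\langle u\rangle:&\quad\{\xi\},\ \{-\xi\},\ \eta+\mathbb F_3\xi,\ -\eta+\mathbb
F_3\xi,&&\text{of sizes }1,1,3,3;\\
\langle u,h\rangle:&\quad\{\xi\},\ \{-\xi\},\ (\eta+\mathbb
F_3\xi)\cup(-\eta+\mathbb F_3\xi),&&\text{of sizes }1,1,6 .
\end{align*}
For $0\le a\le k$ let
\[
M_a=F{:}M_a',\qquad M_a'=\langle u,h\rangle^a\times\langle u\rangle^{k-a}\le
\mathrm{GL}(2,3)^k,\qquad |M_a|=2^a3^{3k}.
\]

\begin{lemma}\label{lem:Ma}
For $0\le a\le k$ and $0\le\beta\le3k$ the group $M_a$ has a subgroup of order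
$2^a3^\beta$.
\end{lemma}

\begin{proof}
Since $h$ has order $2$, it is diagonalizable on $T$, so there is an
$h$-invariant line $\ell\le T$. Put $R_0=1$, $R_1=\ell$, $R_2=T$ and
$R_3=T\langle u\rangle$. Then $|R_j|=3^j$ and $h$ normalizes every $R_j$. Choose
$j_1,\dots,j_k\in\{0,1,2,3\}$ with sum $\beta$. The group
$(R_{j_1}\times\dots\times R_{j_k}){:}\langle h\rangle^a$, with $\langle
h\rangle^a$ in the first $a$ coordinates, is as required.
\end{proof}

\begin{lemma}\label{lem:subspaces}
If $0\le a\le k-2$, then for every integer $c$ with $0\le c\le 8^k/2$ the module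
$Y$ has an $M_a$-invariant $\mathbb F_2$-subspace of dimension $2c$.
\end{lemma}

\begin{proof}
By \eqref{eq:Y}, for a subset $\Psi=-\Psi$ of $X$ the vectors of $Y$ supported on
$\{v_\chi:\chi\in\Psi\}$ form an $\mathbb F_2$-space of dimension $|\Psi|$: each
pair $\{\chi,-\chi\}\subseteq\Psi$ contributes the vectors
$\lambda v_\chi+\lambda^2v_{-\chi}$ with $\lambda\in\mathbb F_4$. This space is
$M_a$-invariant if $\Psi$ is $M_a'$-invariant, as $F$ multiplies each $v_\chi$ by
a scalar and $M_a'$ permutes the $v_\chi$.

To choose one character from each pair compatibly with $M_a'$, we use the last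
coordinate. There $M_a'$ acts as $\langle u\rangle$, which preserves
$\Lambda^+=\{\xi\}\cup(\eta+\mathbb F_3\xi)$, and
$\Lambda=\Lambda^+\sqcup-\Lambda^+$. So $X^+=\Lambda^{k-1}\times\Lambda^+$ is
$M_a'$-invariant, $X=X^+\sqcup-X^+$ and $|X^+|=8^k/2$. For an $M_a'$-invariant
$\Psi^+\subseteq X^+$ of size $c$, the set $\Psi=\Psi^+\sqcup-\Psi^+$ gives an
invariant subspace of dimension $2c$. It remains to see that the multiset of
orbit sizes of $M_a'$ on $X^+$,
\[
\{1^2,6\}^a\cdot\{1^2,3^2\}^{k-1-a}\cdot\{1,3\},
\]
is complete. As $k-1-a\ge1$, we may start with $\{1\}\cdot\{1^2,3^2\}$, which is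
complete with sum $8$ by Lemma~\ref{lem:complete}, since $2\cdot1\ge2$.
Multiplication by $\{1,3\}$ preserves completeness since $1\cdot8\ge2$, and the
sum becomes $32$. Multiplication by further factors $\{1^2,3^2\}$ and $\{1^2,6\}$
preserves completeness since $2\cdot32\ge5\ge2$ and sums only grow.
\end{proof}

The bound $a\le k-2$ keeps one factor $\{1^2,3^2\}$ besides the last coordinate.
For $k=1$, $a=0$ it is violated, and the multiset $\{1,3\}$ is not complete.

\section{The middle floor: the groups $H_t$}\label{sec:middle}

In this section and the next, fix a prime $p\ge5$.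

\subsection{Construction}

We need a $p$-group acting irreducibly on an elementary abelian $2$-group. Let
$\zeta$ be a primitive $p$-th root of unity over $\mathbb F_2$ and
$\mathbb F_q=\mathbb F_2(\zeta)$, $q=2^f$. Let $E=\mathbb F_q^p$ with standard
basis $e_1,\dots,e_p$. Consider the $\mathbb F_q$-linear maps $z_i$, which
multiplies $e_i$ by $\zeta$ and fixes the other $e_j$, and $\tau$, which permutes
the $e_j$ cyclically, and put
\[
Q=\langle z_1,\dots,z_p\rangle\langle\tau\rangle\cong C_p\wr C_p ,
\]
a group of order $p^{p+1}$, faithful on $E$. (A single $C_p$ acting on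
$\mathbb F_q$ would also be irreducible. The wreath product is chosen for the
next section, where the payers must have fixed points; see
Remark~\ref{rem:wreath}.) Now put
\[
\varepsilon=\dim_{\mathbb F_2}E=fp,\quad k=2\varepsilon+1,\quad D=B^k,\quad
W_0=E\otimes_{\mathbb F_2}Y,\quad m=\dim_{\mathbb F_2}W_0=\varepsilon8^k,
\]
with $Y$ the $\mathbb F_2D$-module of dimension $8^k$ from
Section~\ref{sec:bottom}. The group $Q\times D$ acts on $W_0$. For example, for
$p=5$ we get $q=16$, $\varepsilon=20$ and $k=41$. The value of $k$ is explained
by Lemma~\ref{lem:subspaces}: its subspaces of $Y$ give subspaces of $W_0$ whose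
dimensions are multiples of $2\varepsilon$, and then remainders
$a\le2\varepsilon-1=k-2$ have to be paid.

\begin{lemma}\label{lem:W0}
$W_0$ is a faithful irreducible $\mathbb F_2(Q\times D)$-module.
\end{lemma}

\begin{proof}
Let $U$ be a submodule and put
$W_{0,i}=\mathbb F_qe_i\otimes Y\cong\mathbb F_q\otimes Y$, so that
$W_0=\bigoplus_iW_{0,i}$. The element $z_i+z_i^2+\dots+z_i^{p-1}$ of
$\mathbb F_2Q$ acts on $W_{0,i}$ as $\zeta+\dots+\zeta^{p-1}=-1=1$ and on
$W_{0,j}$, $j\ne i$, as $p-1=0$. So it is the projection onto $W_{0,i}$, and
$U=\bigoplus_i(U\cap W_{0,i})$. Each $U\cap W_{0,i}$ is invariant under $D$ and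
under $z_i$, which acts as multiplication by $\zeta$; since $\zeta$ generates
$\mathbb F_q$, it is an $\mathbb F_qD$-submodule of $\mathbb F_q\otimes Y$. By
Lemma~\ref{lem:Y} it is $0$ or $W_{0,i}$. As $\tau$ permutes the $W_{0,i}$
transitively, $U=0$ or $U=W_0$.

Since $p\ge5$, the orders of $Q$ and $D$ are coprime, so the kernel is the
product of its intersections with $Q$ and $D$. These are trivial because $Q$ is
faithful on $E$ and $D$ is faithful on $Y$.
\end{proof}

For $t\ge0$ let $W=W^{(1)}\oplus\dots\oplus W^{(t)}$ be a sum of copies of $W_0$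
and $P=P^{(1)}\times\dots\times P^{(t)}$ a product of copies of $Q$. Here
$P^{(l)}$ acts on $W^{(l)}$ as $Q$ acts on $W_0$, and trivially on the other
summands, while $D$ acts on every $W^{(l)}$ as on $W_0$. Put
\[
H_t=W{:}(P\times D),\qquad |H_t|=p^{t(p+1)}\,2^{tm+4k}\,3^{3k}.
\]
So $H_0=D$. The $W^{(l)}$ are irreducible $(P\times D)$-modules, and they are
pairwise non-isomorphic because $P^{(l)}$ is nontrivial on $W^{(l)}$ only. Hence
every $(P\times D)$-submodule of $W$, that is, every normal subgroup of $H_t$
contained in $W$, is the sum of some of the $W^{(l)}$. Moreover, for any nonempty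
$I\subseteq\{1,\dots,t\}$,
\begin{equation}\label{eq:centralizer}
\text{the kernel of }P\times D\text{ on }\bigoplus_{l\in I}W^{(l)}
\text{ is }\prod_{l\notin I}P^{(l)} .
\end{equation}
Indeed, by coprimeness the kernel is the product of its intersections with $P$
and $D$. By Lemma~\ref{lem:W0} the second is trivial, and
$(x_1,\dots,x_t)\in P$ acts trivially if and only if $x_l=1$ for all $l\in I$. In
particular, for $t\ge1$ the group $P\times D$ is faithful on $W$ and
$C_{H_t}(W)=W$.

\subsection{Quotients}

By \eqref{eq:centralizer} every single $W^{(l)}$ is faithful for $D$. So, as long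
as a quotient keeps a part of $W$, it keeps $D$.

\begin{lemma}\label{lem:quotH}
Every quotient of $H_t$ is isomorphic to $H_{t'}\times R$ with $1\le t'\le t$, or
to $R\times\bar D$, where $R$ is a $p$-group and $\bar D$ is a quotient of $D$.
\end{lemma}

\begin{proof}
Let $N\trianglelefteq H_t$. Then $N\cap W=\bigoplus_{l\in J}W^{(l)}$ for some
$J$. Factor out $N\cap W$, put $W'=\bigoplus_{l\notin J}W^{(l)}$, and let
$N'\trianglelefteq W'{:}(P\times D)$ be the image of $N$. Then $N'\cap W'=1$, so
$[N',W']=1$.

If $W'\neq0$, then by \eqref{eq:centralizer} the centralizer of $W'$ is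
$W'\times P_J$ with $P_J=\prod_{l\in J}P^{(l)}$. Since $N'\le W'\times P_J$
meets $W'$ trivially, it embeds in $P_J$ and is a $p$-group; since $P_J$ is the
unique Sylow $p$-subgroup of $W'\times P_J$, we get $N'\le P_J$. As $P_J$
centralizes $W'$, $D$ and the other $P^{(l)}$, we have
$W'{:}(P\times D)\cong H_{t-|J|}\times P_J$, and the quotient is
$H_{t-|J|}\times P_J/N'$.

If $W'=0$, then $N'\trianglelefteq P\times D$. As $|P|$ and $|D|$ are coprime,
$N'=(N'\cap P)\times(N'\cap D)$, and the quotient is
$P/(N'\cap P)\times D/(N'\cap D)$.
\end{proof}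

\subsection{Subgroups}

Let first $t=1$ and consider orders $2^\alpha3^{3k}|P|$. This is the situation of
the introduction at the prime $2$: we look for an invariant subspace of $W_0$
whose dimension is at most $\alpha$, and pay the difference with $2$-elements of
$D$. If $\alpha\ge m$, all of $W_0$ is available. If $\alpha<m$, we divide by
$2\varepsilon$ with remainder and use Lemma~\ref{lem:subspaces}. For larger $t$ we
fill up whole summands first. The next lemma does this with any
subgroup $A$ of $P$, because later different $A$ will be needed.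

\begin{lemma}\label{lem:subH}
For every $t\ge0$, every $A\le P$, every $0\le\alpha\le tm+4k$ and every
$0\le\beta\le3k$, the group $W{:}(A\times D)$ has a subgroup of order
$2^\alpha3^\beta|A|$.
\end{lemma}

\begin{proof}
It suffices to find $M\le D$ of order $2^x3^\beta$ and a $(P\times M)$-invariant
subspace $U\le W$ with $\dim U+x=\alpha$; then $U{:}(A\times M)$ has the desired
order. If $t=0$, take $U=0$ and use that $D$ is lagrangian
(Lemma~\ref{lem:D}). Let $t\ge1$ and write $\alpha=ms+\alpha'$ with
$s=\min(t-1,\lfloor\alpha/m\rfloor)$. Then $0\le\alpha'<m$ if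
$s=\lfloor\alpha/m\rfloor$, and $0\le\alpha'\le m+4k$ if $s=t-1$. Put
\[
U=W^{(1)}\oplus\dots\oplus W^{(s)}\oplus U',\qquad U'\le W^{(s+1)},
\]
with $U'$ and $M$ chosen as follows.

If $\alpha'\ge m$, then $s=t-1$. Let $U'=W^{(s+1)}$ and let $M\le D$ have order
$2^{\alpha'-m}3^\beta$; it exists since $0\le\alpha'-m\le4k$ and $D$ is
lagrangian.

If $\alpha'<m$, write $\alpha'=2\varepsilon c+a$ with
$0\le a\le2\varepsilon-1=k-2$. Then $c<m/(2\varepsilon)=8^k/2$. Let $Y_c\le Y$ be
an $M_a$-invariant subspace of dimension $2c$ (Lemma~\ref{lem:subspaces}), let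
$M\le M_a$ have order $2^a3^\beta$ (Lemma~\ref{lem:Ma}), and let
$U'=E\otimes Y_c$. This subspace has dimension $2\varepsilon c$ and is invariant
under $P\times M$.
\end{proof}

\begin{corollary}\label{cor:H}
For every $t\ge0$ the group $H_t$ has lagrangian factor groups.
\end{corollary}

\begin{proof}
Since the $p$-group $P$ has subgroups $A$ of all orders dividing $|P|$,
Lemma~\ref{lem:subH} shows that every $H_t$ is lagrangian. By
Lemma~\ref{lem:quotH}, a quotient of $H_t$ is a direct product of a $p$-group
with some $H_{t'}$ or with a quotient of $D$. All these are lagrangian, the last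
by Lemma~\ref{lem:D}, and Lemma~\ref{lem:products}(a) applies.
\end{proof}

\section{The top floor: the groups $V{:}H_t$}\label{sec:top}

\subsection{Construction}

Let $t\ge1$. We build an irreducible $\mathbb F_pH_t$-module with a basis
permuted up to sign. The basis vectors are indexed by linear functionals on $W$,
and we want them to fall into $WD$-invariant blocks whose size does not depend on
$t$. For $1\le i\le p$ and $\rho\in\langle\zeta\rangle$ define
$\varphi_{i,\rho}\in E^*=\mathrm{Hom}_{\mathbb F_2}(E,\mathbb F_2)$ by
\[
\varphi_{i,\rho}\Bigl(\sum_jc_je_j\Bigr)=\mathrm{Tr}_{\mathbb F_q/\mathbb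
F_2}(\rho c_i),\qquad
\Phi=\{\varphi_{i,\rho}:1\le i\le p,\ \rho\in\langle\zeta\rangle\}.
\]
As the trace form is nondegenerate, $\Phi$ consists of $p^2$ distinct nonzero
functionals. We have $z_i\varphi_{i,\rho}=\varphi_{i,\rho\zeta^{-1}}$ and
$z_i\varphi_{j,\rho}=\varphi_{j,\rho}$ for $j\neq i$, and $\tau$ permutes the
first index cyclically. So $Q$ permutes $\Phi$ transitively, and
\begin{equation}\label{eq:z1}
\text{the orbit sizes of }\langle z_1\rangle\text{ on }\Phi\text{ are }
\{1^{p(p-1)},p\} .
\end{equation}

Fix a nonzero $\nu\in Y^*$, let $\Delta\subseteq Y^*$ be its $D$-orbit, and put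
$e=|\Delta|$. \emph{The number $e$ depends on $p$ and $\nu$ only, not on $t$.}
Let
\[
O=\bigl\{(\varphi_1\otimes\nu',\dots,\varphi_t\otimes\nu'):\varphi_l\in\Phi,\
\nu'\in\Delta\bigr\}\subseteq W^*=\bigoplus_{l=1}^tE^*\otimes Y^* .
\]
The same $\nu'$ occurs in all components; with independent choices the
$D$-invariant blocks could grow with $t$. Equal nonzero pure tensors over
$\mathbb F_2$ have equal factors, because $1$ is the only nonzero scalar. So $O$
is in bijection with $\Phi^t\times\Delta$, and $P\times D$ acts on it, with
$P^{(l)}$ acting on the $l$-th factor $\Phi$ and $D$ on $\Delta$. This action is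
transitive.

Let $V$ be the $\mathbb F_p$-space with basis $\{b_o:o\in O\}$ and put
\[
w\,b_o=(-1)^{o(w)}b_o\quad(w\in W),\qquad g\,b_o=b_{go}\quad(g\in P\times D).
\]
This defines an $H_t$-module, because
$gwg^{-1}b_o=(-1)^{(g^{-1}o)(w)}b_o=(-1)^{o(gw)}b_o$. Its dimension is
\[
r=|O|=e\,p^{2t}.
\]

\begin{lemma}\label{lem:V}
The module $V$ is irreducible and faithful. The group $G=V{:}H_t$ satisfies
$C_G(V)=V$, and $V$ is its unique minimal normal subgroup. Every proper quotient
of $G$ is a quotient of $H_t$.
\end{lemma}

\begin{proof}
As $p$ is odd, the lines $\mathbb F_pb_o$ afford distinct characters of the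
$p'$-group $W$. So every nonzero submodule contains some $b_o$, and hence all,
as they are permuted transitively.

Let $N$ be the kernel of $H_t$ on $V$. Then $N\cap W$ is annihilated by all
$o\in O$. It contains no $W^{(l)}$, because the $l$-th component
$\varphi_l\otimes\nu'$ of $o$ is nonzero. As $N\cap W$ is a sum of some
$W^{(l)}$, it is trivial. Hence $[N,W]=1$ and $N\le C_{H_t}(W)=W$, so $N=1$.

Consequently $C_G(V)=V$. If $1\ne N\trianglelefteq G$ and $N\not\ge V$, then
$N\cap V=1$ by irreducibility, so $[N,V]=1$ and $N\le C_G(V)=V$, a contradiction.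
So every nontrivial normal subgroup of $G$ contains $V$.
\end{proof}

\subsection{Subgroups}

The normal Hall $p'$-subgroup $WD$ of $H_t$ preserves, for each
$\theta\in\Phi^t$, the $e$-dimensional block spanned by the $b_o$ with
$o\in\{\theta\}\times\Delta$, and $P$ permutes these $p^{2t}$ blocks as it
permutes $\Phi^t$. To get a subgroup of order $p^\gamma|WD|$ with
$\gamma=ec+a$ and $0\le a<e$, we take $c$ blocks and a subgroup $A\le P$ of order
$p^a$, and the set of these blocks must be $A$-invariant. We generate $A$ by
elements $z_1$ in $a$ different factors $P^{(l)}$, one for each unit of the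
remainder; their many fixed points on $\Phi$ provide invariant sets of all sizes.
This requires $t$ to be at least the largest remainder, and it is here that $e$
must not depend on $t$.

\begin{proposition}\label{prop:G}
If $t\ge e$, then $G=V{:}H_t$ is lagrangian.
\end{proposition}

\begin{proof}
Let $p^\gamma2^\alpha3^\beta$ divide $|G|=p^{r+t(p+1)}2^{tm+4k}3^{3k}$.

\emph{Case $\gamma\ge r$.} Choose $A\le P$ of order $p^{\gamma-r}$ and, by
Lemma~\ref{lem:subH}, $L\le W{:}(A\times D)$ of order $2^\alpha3^\beta|A|$. Then
$V{:}L$ has order $p^\gamma2^\alpha3^\beta$.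

\emph{Case $\gamma<r=ep^{2t}$.} Write $\gamma=ec+a$ with $0\le a\le e-1$; then
$0\le c<p^{2t}$. Let $z_1^{(l)}$ be the element $z_1$ of $P^{(l)}$. As
$a\le e-1\le t$, we may put
\[
A=\prod_{l=1}^a\bigl\langle z_1^{(l)}\bigr\rangle\le P,\qquad |A|=p^a .
\]
By \eqref{eq:z1} the multiset of orbit sizes of $A$ on $\Phi^t$ is
\[
\{1^{p(p-1)},p\}^a\cdot\{1^{p^2}\}^{t-a}.
\]
It is complete: start with $\{1\}$ and apply Lemma~\ref{lem:complete}
repeatedly. For the factors $\{1^{p(p-1)},p\}$ its hypothesis holds because
$p(p-1)\sigma\ge p-1$ whenever $\sigma\ge1$, and for the factors $\{1^{p^2}\}$ it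
holds trivially (take $d=1$, $y=0$). So there is an $A$-invariant subset
$\Theta\subseteq\Phi^t$ of size $c$. The span $V_\Theta$ of the $b_o$ with
$o\in\Theta\times\Delta$ has dimension $ec$ and is invariant under
$W{:}(A\times D)$. By Lemma~\ref{lem:subH} there is $L\le W{:}(A\times D)$ of
order $2^\alpha3^\beta p^a$. Then $V_\Theta{:}L$ has order
$p^{ec+a}2^\alpha3^\beta=p^\gamma2^\alpha3^\beta$.
\end{proof}

\begin{remark}\label{rem:wreath}
If $Q$ were replaced by $C_p$ acting on $E=\mathbb F_q$, then $\Phi$ would be a
single regular orbit of size $p$, and all orbits of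
$\prod_{l\le a}\langle z^{(l)}\rangle$ on $\Phi^t$, with $z$ a generator of
$C_p$, would have size $p^a$. Only
multiples of $p^a$ would occur as sizes $c$ of invariant sets. The $p(p-1)$ fixed
points of $z_1$ in \eqref{eq:z1} remove this obstacle.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose $t\ge e$ with $e\,p^{2t}\ge n$; this is possible since $e$ does not depend
on $t$. The group $G=V{:}H_t$ is soluble, because $V$, $W$, $P$ and $D$ are. It
is lagrangian by Proposition~\ref{prop:G}, and its proper quotients are quotients
of $H_t$ by Lemma~\ref{lem:V}, hence lagrangian by Corollary~\ref{cor:H}.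
Finally, $V$ is a chief factor of $G$ of order $p^r$ with $r=e\,p^{2t}\ge n$.
\end{proof}

\section{Several primes at once}\label{sec:several}

For Theorem~\ref{thm:B} we take the direct product of groups $G_p$ from
Section~\ref{sec:top}. By Lemma~\ref{lem:products}(b), its quotients are products
of quotients of the $G_p$ modulo a central subgroup meeting each factor
trivially, so we have to control centers.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each $p\in\pi$ let $G_p$ be a group constructed in the proof of
Theorem~\ref{thm:A} for $p$ and $n$, let $V_p$ be its minimal normal subgroup,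
and write $D_{(p)}=B^{k_p}$ for the group $D$ used in its construction. Put
$G=\prod_{p\in\pi}G_p$. Each $V_p$ is a minimal normal subgroup of $G$, so the
$p$-rank of $G$ is at least $n$ for all $p\in\pi$. Consider a quotient of $G$. By
Lemma~\ref{lem:products}(b) it is
\[
\Bigl(\prod_{p\in\pi}\bar G_p\Bigr)\Big/\bar N,\qquad
\bar N\le\prod_{p\in\pi}Z(\bar G_p),\qquad
\bar N\cap \bar G_p=1\text{ for all }p,
\]
where $\bar G_p$ is a quotient of $G_p$. By Lemmas~\ref{lem:V}
and~\ref{lem:quotH}, each $\bar G_p$ is of one of the following types.
\begin{enumerate}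
\item[(1)] $\bar G_p=G_p$. Then $Z(G_p)\le C_{G_p}(V_p)=V_p$. As $V_p$ is a
nontrivial irreducible module, it has no nonzero fixed vectors, so $Z(G_p)=1$.
\item[(2)] $\bar G_p\cong H_{t'}\times R_p$ with $t'\ge1$ and a $p$-group $R_p$,
where $H_{t'}$ is formed for the prime $p$. Here
$Z(H_{t'})\le C_{H_{t'}}(W)=W$, with $W$ and $P$ formed for $t'$, and $W$, a sum
of nontrivial irreducible modules for $P\times D$, has no nonzero fixed vectors.
So $Z(H_{t'})=1$.
\item[(3)] $\bar G_p\cong R_p\times\bar D_p$ with a $p$-group $R_p$ and a
quotient $\bar D_p$ of $D_{(p)}$. Here $Z(\bar D_p)$ is a $2$-group by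
Lemma~\ref{lem:D}.
\end{enumerate}
So $\prod_pZ(\bar G_p)$ is the direct product of the groups $Z(R_p)$ and
$Z(\bar D_p)$ that occur. Let $s$ be an odd prime. If $s\in\pi$, all $s$-elements
of this product lie in $Z(\bar G_s)$, and since $\bar N\cap \bar G_s=1$, the group
$\bar N$ has no nontrivial $s$-elements. If $s\notin\pi$, the product itself has
none. Hence $\bar N$ is a $2$-group, and it is contained in $\prod Z(\bar D_p)$,
the product being over those $p$ for which type (3) occurs.

Thus our quotient is a direct product of some groups $G_p$, some groups $H_{t'}$,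
some $p$-groups for $p\in\pi$, and the group $(\prod\bar D_p)/\bar N$. The last
factor is a quotient of a power $B^{k'}$ of $B$ and hence lagrangian by
Lemma~\ref{lem:D}. The groups $G_p$ and $H_{t'}$ are lagrangian by
Proposition~\ref{prop:G} and Corollary~\ref{cor:H}, and $p$-groups are
lagrangian. By Lemma~\ref{lem:products}(a) the quotient is lagrangian.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LFG}
\emph{On a class of groups with lagrangian factor groups},
\url{https://www2.math.ethz.ch/EMIS/journals/PM/51f2/pm51f204.pdf}.
\end{thebibliography}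

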